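
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{The exponents of a Brieskorn--Pham polynomial are cobordism invariants}

\begin{abstract}
Let $f=\sum_{j=1}^{n+1}z_j^{a_j}$ with $n\ge 1$ and all $a_j\ge 2$, and let
$K_f\subset S^{2n+1}$ be the knot of its singularity at the origin. We prove that
if $K_f$ and $K_g$ are cobordant, for two such polynomials $f$ and $g$, then their
exponents coincide up to order. The signatures attached to the Seifert form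
determine the number $\prod_j\cot\frac{\pi}{2a_j}$, which is therefore a cobordism
invariant; and we show that the numbers $\cot\frac{\pi}{2a}$, $a\ge 3$, are
multiplicatively independent. We also determine when the signature jump functions of
two such knots are proportional.
\end{abstract}

\section{The question and the answer}

Let $n\ge 1$. For integers $a_1,\dots,a_{n+1}\ge 2$ consider the Brieskorn--Pham
polynomial
\[
f(z)=\sum_{j=1}^{n+1}z_j^{a_j},\qquad z=(z_1,\dots,z_{n+1})\in\mathbf C^{n+1}.
\]
The origin is an isolated critical point of $f$, and $f(\mathbf 0)=0$. For sufficiently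
small $\varepsilon>0$ the set
\[
K_f=f^{-1}(0)\cap S^{2n+1}_\varepsilon\subset S^{2n+1}_\varepsilon
\]
is an oriented $(2n-1)$-dimensional submanifold of the sphere, well defined up to
isotopy. It is called the algebraic knot of $f$ (for $n=1$ it may have several
components). We write $S=S^{2n+1}$.

Two such knots $K_0,K_1\subset S$ are \emph{cobordant} if there is a properly embedded
oriented $2n$-dimensional submanifold $X\subset S\times[0,1]$ that is diffeomorphic to
$K_0\times[0,1]$ and satisfies $\partial X=(K_0\times\{0\})\cup(-K_1\times\{1\})$.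
Orientations are such that $K\times[0,1]$ is a cobordism from $K$ to itself.

The following question is posed in \cite{survey}: \emph{if $K_f$ and $K_g$ are
cobordant, do the exponents of $f$ and $g$ coincide up to order?} It is known that they
do if neither polynomial has an exponent that is a multiple of another of its
exponents. So the question is whether divisibility between exponents can create
accidents.

\paragraph{Why accidents are conceivable.}
An isotopy preserves the whole Seifert form, in particular its rank $\prod_j(a_j-1)$.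
A cobordism preserves much less, because parts of the Seifert form may cancel. What
survives in a computable way are the signatures of the hermitian forms $uA+\bar uA^*$,
$|u|=1$, made from the Seifert form $A$ and its conjugate transpose $A^*$. For a
Brieskorn--Pham polynomial $A$ is diagonalizable over $\mathbf C$. Up to positive factors
and one common factor of modulus $1$, its diagonal entries are the numbers
\[
e^{\pi i s(k)},\qquad s(k)=\sum_{j}\frac{k_j}{a_j},\qquad
k=(k_1,\dots,k_{n+1}),\quad 1\le k_j\le a_j-1
\]
(Section~\ref{sec:signatures}). Two opposite entries, that is, entries with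
$s(k)-s(k')$ an odd integer, cancel in every signature. For $x^3+y^3+z^3$ the eight
values of $s$ are $1$ (once), $\frac43$ and $\frac53$ (three times each), and $2$
(once). The values $1$ and $2$ cancel. For $x^3+y^2+z^2$ the values are $\frac43$ and
$\frac53$, once each. So all signatures of the first polynomial are exactly three times
those of the second. Could two different systems of exponents have \emph{equal}
signatures? They cannot.

\paragraph{Results.}
For odd $\ell$ put
\[
P_f(\ell)=\prod_{j=1}^{n+1}\cot\frac{\pi\ell}{2a_j};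
\]
this is finite, because $\ell/2a_j$ is not an integer.

\begin{theorem}\label{thm:main}
Let $f=\sum_{j=1}^{n+1}z_j^{a_j}$ and $g=\sum_{j=1}^{n+1}z_j^{b_j}$ be Brieskorn--Pham
polynomials in $n+1\ge 2$ variables, with all exponents at least $2$. The following are
equivalent:
\begin{enumerate}
\item[(i)] $(a_1,\dots,a_{n+1})$ and $(b_1,\dots,b_{n+1})$ coincide up to order;
\item[(ii)] $K_f$ and $K_g$ are isotopic;
\item[(iii)] $K_f$ and $K_g$ are cobordant;
\item[(iv)] $P_f(\ell)=P_g(\ell)$ for all odd $\ell$;
\item[(v)] $\displaystyle\prod_j\cot\frac{\pi}{2a_j}=\prod_j\cot\frac{\pi}{2b_j}$.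
\end{enumerate}
In particular, the exponents are cobordism invariants for all Brieskorn--Pham
polynomials.
\end{theorem}

\begin{theorem}\label{thm:indep}
The numbers $\cot\frac{\pi}{2a}$, $a=3,4,5,\dots$, are multiplicatively independent:
if $\prod_{a\ge3}\bigl(\cot\frac{\pi}{2a}\bigr)^{c_a}=1$ with integers $c_a$, almost all
zero, then all $c_a$ are zero.
\end{theorem}

A third result, Theorem~\ref{thm:prop}, says precisely when the signatures of two
Brieskorn--Pham polynomials in the same number of variables are proportional: the
mechanism of the example above is the only one.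

\paragraph{Plan of the proof.}
Some implications are immediate. For (i)$\Rightarrow$(ii), a permutation of the
coordinates lies in the connected group $U(n+1)$. For (ii)$\Rightarrow$(iii), use the
trace of the isotopy. The implications (i)$\Rightarrow$(iv)$\Rightarrow$(v) are trivial.
It remains to prove (iii)$\Rightarrow$(v) and (v)$\Rightarrow$(i).

For (iii)$\Rightarrow$(v) we show in Section~\ref{sec:isotropic} that a cobordism
produces a large isotropic subspace for the difference of the Seifert forms, hence
equality of almost all signatures. In Section~\ref{sec:signatures} we average the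
signature against $e^{i\psi}$. This gives, up to a constant, the sum of the phases of
the diagonal entries, and that sum factors as $\prod_j\cot\frac{\pi}{2a_j}$. For
(v)$\Rightarrow$(i) we prove Theorem~\ref{thm:indep} in Section~\ref{sec:cot}, by Galois
conjugation and the nonvanishing of $L(1,\chi)$. It gives back all exponents larger
than $2$. Since $\cot\frac\pi4=1$, the exponent $2$ is invisible, and its multiplicity is
recovered from the number of variables, which is the same for $f$ and $g$.

\paragraph{Notation.} $e(x)=\exp(2\pi i x)$. Homology has rational coefficients unless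
others are indicated.

\section{The idea in a small case}\label{sec:small}

\paragraph{From signatures to cotangents.}
Let $f=x^2+y^4$. By the formula of Section~\ref{sec:facts} its Seifert form is, up to
a sign, the form on $\mathbf Q^3$ with matrix
\[
\Lambda_4=\begin{pmatrix}1&-1&0\\0&1&-1\\0&0&1\end{pmatrix}.
\]
Extend it sesquilinearly to $\mathbf C^3$:
$\Lambda_4(x,y)=\sum_k x_k\bar y_k-x_1\bar y_2-x_2\bar y_3$. In the basis
\[
v_1=(i-1,\,-2,\,-1-i),\qquad v_2=(-2,\,0,\,-2),\qquad v_3=\overline{v_1}
\]
it is diagonal. For instance, $\Lambda_4(v_1,v_2)=4-4=0$ and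
$\Lambda_4(v_1,v_3)=4-4=0$, and the diagonal entries are
\[
\Lambda_4(v_1,v_1)=4(1+i),\qquad \Lambda_4(v_2,v_2)=8,\qquad
\Lambda_4(v_3,v_3)=4(1-i).
\]
A diagonal entry $\alpha$ of $A$ gives the diagonal entry $2\,\mathrm{Re}(u\alpha)$ of
$uA+\bar uA^*$. With $u=e^{-i\psi}$ it contributes $\operatorname{sgn}\cos(\arg\alpha-\psi)$
to the signature. Now
\begin{equation}\label{eq:square}
\int_0^{2\pi}\operatorname{sgn}\bigl(\cos(\varphi-\psi)\bigr)e^{i\psi}\,d\psi
=e^{i\varphi}\int_{-\pi/2}^{3\pi/2}\operatorname{sgn}(\cos t)\,e^{it}\,dt=4e^{i\varphi}.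
\end{equation}
So the signatures, as a function of $\psi$, determine the sum of the phases
$\alpha/|\alpha|$. Here it is, up to the sign above,
\[
e^{i\pi/4}+1+e^{-i\pi/4}=1+\sqrt2=\cot\tfrac{\pi}{4}\cdot\cot\tfrac{\pi}{8}.
\]
In general the entries are indexed by a box of tuples $k$, the phase of an entry is a
product of one factor for each coordinate $k_j$, and the sum over the box becomes a
product of cotangents.

\paragraph{From cotangents to exponents.}
Suppose that all exponents of $f$ and $g$ lie in $\{2,3,4,6\}$ and that (v) holds.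
The values of $\cot\frac\pi{2a}$ for $a=2,3,4,6$ are
\[
1,\qquad \sqrt3,\qquad 1+\sqrt2,\qquad 2+\sqrt3 .
\]
If $c_a$ is the multiplicity of $a$ among the exponents of $f$ minus that among those
of $g$, then (v) says
$\sqrt3^{\,c_3}(1+\sqrt2)^{c_4}(2+\sqrt3)^{c_6}=1$. Apply the automorphism of
$\mathbf Q(\sqrt2,\sqrt3)$ with $\sqrt2\mapsto-\sqrt2$, $\sqrt3\mapsto\sqrt3$, and divide.
As $(1+\sqrt2)/|1-\sqrt2|=(1+\sqrt2)^2$, taking absolute values gives
$(1+\sqrt2)^{2c_4}=1$, so $c_4=0$. In the same way $\sqrt3\mapsto-\sqrt3$ gives
$(2+\sqrt3)^{2c_6}=1$, so $c_6=0$. Then $c_3=0$, and $c_2=0$ because $f$ and $g$ have the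
same number of exponents.

In terms of $F_a(\ell)=\log|\cot\frac{\pi\ell}{2a}|$, as a function of $\ell$ coprime to
$2a$, what we used is
\[
F_2=0,\qquad F_3=\tfrac12\log3,\qquad F_4=\chi_8\cdot\log(1+\sqrt2),\qquad
F_6=\chi_{12}\cdot\log(2+\sqrt3),
\]
where $\chi_8$ and $\chi_{12}$ are the even primitive characters modulo $8$ and $12$,
with $\chi_8(3)=-1$ and $\chi_{12}(5)=-1$. The automorphisms separated distinct
characters. In general $F_a$ need not be a multiple of a single character. But if the
exponents are treated in a suitable order, an even primitive character modulo $2a$ or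
$a$ still isolates the coefficient $c_a$.

\section{Facts and conventions}\label{sec:facts}

\paragraph{The Milnor fibration (Milnor 1968).}
The map $\phi=f/|f|$ is an open book fibration $S\setminus K_f\to S^1$: there is a tube
$K_f\times D^2$ around $K_f$ on which $\phi$ is the angular coordinate. The compact fiber
$F$ is connected and homotopy equivalent to a bouquet of $n$-spheres, and
$\partial F\cong K_f$. The map $\phi$ has degree $1$ on every positive meridian of $K_f$.

\paragraph{The Seifert form.}
It is the bilinear form $A(x,y)=\mathrm{lk}(x,y^+)$ on $H_n(F)$, where $y^+$ is $y$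
pushed off $F$ along the fibration in the positive direction. By Sakamoto
\cite{Sakamoto} (see also \cite{AGV}), the Seifert form of $f=\sum z_j^{a_j}$ is
\begin{equation}\label{eq:sakamoto}
A_f=\sigma_n\,\Lambda_{a_1}\otimes\dots\otimes\Lambda_{a_{n+1}},
\end{equation}
where $\sigma_n=\pm1$ depends only on $n$ and $\Lambda_a$ is the $(a-1)\times(a-1)$ matrix
with $1$ on the diagonal, $-1$ on the superdiagonal and $0$ elsewhere. Other conventions
change $\sigma_n$ or transpose the form. Transposing is harmless, because reversing the
order of the basis turns $\Lambda_a$ into $\Lambda_a^T$.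

\paragraph{The product structure of $X$.}
Let $X$ be a cobordism from $K_0=K_f$ to $K_1=K_g$. We shall use that
\begin{equation}\label{eq:product}
\text{the diffeomorphism }X\cong K_0\times[0,1]\text{ can be chosen to carry }
K_0\text{ to }K_0\times\{0\}\text{ and }K_1\text{ to }K_0\times\{1\},
\end{equation}
by the identity on $K_0$. For $n\ge2$ this is automatic. Indeed, if $F$ is the fiber,
then $H_1(F,\partial F)\cong H^{2n-1}(F)=0$, so $\partial F\cong K_f$ is connected, and
likewise $K_g$. Hence $K_0$ and $K_1$ are the two ends of $X$; flip the interval if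
necessary and compose with a diffeomorphism of $K_0$.

For $n=1$, property \eqref{eq:product} is the usual meaning of the definition. If one
only assumes that $X$ is abstractly a union of $r$ annuli, where $r$ is the number of
components of $K_0$, then \eqref{eq:product} can fail in one case only, and in that case
the exponents agree anyway.
\begin{itemize}
\item If no annulus has both ends in $K_0$, then the $r$ components of $K_0$ lie on $r$
different annuli, so each annulus joins $K_0$ to $K_1$, and \eqref{eq:product} holds.
\item Suppose some annulus $Y$ has $\partial Y=k+k'$ with $k,k'\subset K_0$. We first show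
that $K_0$ has no further component. Suppose $k''$ is one; it lies on another annulus $Z$,
disjoint from $Y$. Glue a $4$-ball to $S\times\{1\}$; the result is a $4$-ball with
boundary $S\times\{0\}$. If $Z$ has an end in $S\times\{1\}$, cap it off by an oriented
surface in the glued ball. Since $Y$ and the possibly capped $Z$ are disjoint,
$\mathrm{lk}(k+k',k'')=0$, or $\mathrm{lk}(k+k',k''+k''')=0$ if $\partial Z=k''+k'''$ with
$k'''\subset K_0$. This is impossible, since distinct components of an algebraic link have
positive linking number.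

So $K_0=k\cup k'$ and $r=2$, the other annulus has both its ends in $K_1$, and
$K_1$ also has two components. Thus each of $K_0$ and $K_1$ bounds an annulus in a
$4$-ball. By the local Thom conjecture (Kronheimer--Mrowka), the Milnor fiber has the
largest Euler characteristic among all smooth oriented surfaces without closed
components in the ball that are bounded by the link. For the fiber of
$z_1^{a_1}+z_2^{a_2}$ it is $1-\mu$ with $\mu=(a_1-1)(a_2-1)\ge1$. An annulus has Euler
characteristic $0$, so $1-\mu\ge0$, hence $\mu=1$ and $(a_1,a_2)=(2,2)$. The same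
argument applies to $K_1$, so both exponent pairs are $(2,2)$.
\end{itemize}
Property \eqref{eq:product} will be used twice: to control a map to the
circle near $X$, and to compare $H_n(\partial F_0)$ with $H_n(\partial F_1)$.

\paragraph{Dirichlet characters.}
A character $\chi$ of $(\mathbf Z/M)^*$ has a \emph{conductor} $m$, characterized by:
for $d\mid M$, $\chi$ factors through $(\mathbf Z/d)^*$ if and only if $m\mid d$. It is
\emph{primitive} mod $M$ if $m=M$, and \emph{even} or \emph{odd} according to
$\chi(-1)=1$ or $-1$. For $\chi$ primitive mod $m$, let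
$\tau(\chi)=\sum_{\ell\in(\mathbf Z/m)^*}\chi(\ell)e(\ell/m)$. Then $|\tau(\chi)|^2=m$,
and for every integer $k$
\begin{equation}\label{eq:gauss}
\sum_{\ell\in(\mathbf Z/m)^*}\chi(\ell)\,e(k\ell/m)=\bar\chi(k)\,\tau(\chi),
\end{equation}
with $\bar\chi(k)=0$ if $k$ is not coprime to $m$. Finally, $L(1,\chi)\ne0$ for every
nontrivial $\chi$.

\section{A cobordism gives a large isotropic subspace}\label{sec:isotropic}

Let $X$ be a cobordism from $K_0=K_f$ to $K_1=K_g$ with \eqref{eq:product}. For
$\nu=0,1$ let $\phi_\nu$ be the fibrations, $F_\nu$ the compact fibers over a common point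
of $S^1$, chosen below, $A_\nu$ the Seifert forms on $V_\nu=H_n(F_\nu)$, and
$V=V_0\oplus V_1$. Up to isometry the Seifert forms do not depend on the chosen point.

\begin{proposition}\label{prop:isotropic}
There is a subspace $I\subset V$ with $\dim I\ge\frac12\dim V$ on which
$B=A_0\oplus(-A_1)$ vanishes identically.
\end{proposition}

The idea is to find a $(2n+1)$-manifold $W$ in the exterior of $X$ that joins $F_0$ to
$F_1$ and has a push-off $W^+$, disjoint from $W$, extending the positive push-offs of
the fibers. If two classes in $F_0$ are homologous in $W$ to classes in $F_1$, then the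
linking numbers that define $A_0$ can be carried through $W$ to those that define $A_1$.
We obtain $W$ as a level set of a map $\Phi$ to the circle that extends $\phi_0$ and
$\phi_1$. The boundary of $W$ must be under control to count dimensions, so we first
normalize $\Phi$ near $X$.

\subsection{The map to the circle}

Let $N$ be a tubular neighborhood of $X$, an oriented linear $D^2$-bundle, that restricts
over $K_\nu$ to the tube of $K_\nu$ on which $\phi_\nu$ is the angular coordinate. Let
$E_X$ be the exterior of $X$, $E_\nu=E_X\cap(S\times\{\nu\})$, and $\pi:P\to X$ the circle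
bundle formed by the boundaries of the disks of $N$. The faces of the manifold with
corners $E_X$ are $E_0$, $E_1$ and $P$.

\paragraph{Existence.}
Since $H^1(S;\mathbf Z)=H^2(S;\mathbf Z)=0$, the exact sequence of the pair
$(S\times[0,1],E_X)$, excision and the Thom isomorphism give
\[
H^1(E_X;\mathbf Z)\cong H^2(N,P;\mathbf Z)\cong H^0(X;\mathbf Z).
\]
So there is a unique $\alpha\in H^1(E_X;\mathbf Z)$ with value $1$ on every positive
meridian of $X$. The same argument in $S$ shows that $\alpha|_{E_\nu}=[\phi_\nu]$, because
both classes have value $1$ on the positive meridians of $K_\nu$. Represent $\alpha$ by a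
map $\Phi:E_X\to S^1$. Its restriction to $E_\nu$ is homotopic to $\phi_\nu$, so by
homotopy extension we may assume $\Phi|_{E_\nu}=\phi_\nu$.

\paragraph{Normalization on $P$.}
By \eqref{eq:product}, $X$ retracts to $K_0$ by deformation. So the trivialization of
$N|_{K_0}$ with angular coordinate $\phi_0$ extends to a linear trivialization over $X$.
This gives $P=X\times S^1$ with projection $\mathrm{pr}:P\to S^1$, and $\Phi=\mathrm{pr}$
over $K_0$. The map $\Phi/\mathrm{pr}:P\to S^1$ is $1$ over $K_0$, and $P$ retracts by
deformation to $P|_{K_0}$. Hence $\Phi/\mathrm{pr}=e^{ih}$ with $h:P\to\mathbf R$ and $h=0$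
over $K_0$. Over $K_1$, both $\phi_1$ and $\mathrm{pr}$ are angular coordinates of oriented
linear trivializations of $N|_{K_1}$, which differ by rotations of the disks; so $e^{ih}$
is constant on each circle over $K_1$, and $h$ is pulled back there from a smooth function
on $K_1$. Extend this function and the function $0$ on $K_0$ to a smooth function
$G:X\to\mathbf R$. The linear homotopy from $h$ to $G\circ\pi$ is constant over
$K_0\cup K_1$. Extending the corresponding homotopy of $\Phi|_P$ to $E_X$, constant on
$E_0\cup E_1$, we may assume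
\[
\Phi|_P=\mathrm{pr}\cdot e^{iG\circ\pi}.
\]

\paragraph{Smoothing.}
Now $\Phi$ is smooth and submersive on each of the faces $E_0$, $E_1$, $P$ and on the
corners $\partial E_0$, $\partial E_1$; on $P$ and on the corners it is submersive already
along the circles. Smooth functions on the faces that agree at a corner extend smoothly
to a neighborhood: if the faces are locally $\{x=0\}$ and $\{y=0\}$ in
$[0,\infty)^2\times\mathbf R^{2n}$, use $p(x,0,w)+p(0,y,w)-p(0,0,w)$. We apply this to
local real-valued lifts of $\Phi$ and average the resulting lifts with a partition of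
unity. This gives a smooth map near $\partial E_X$ that agrees with $\Phi$ on
$\partial E_X$, and the linear homotopy of lifts shows that it is homotopic to $\Phi$ rel
$\partial E_X$. Then we smooth $\Phi$ in the interior. So we may take $\Phi$ smooth without
changing it on $\partial E_X$.

\paragraph{The manifold $W$.}
We write points of $S^1$ as angles. Let $\theta$ be a regular value of $\Phi$ and
$W=\Phi^{-1}(\theta)$. Since $\Phi$ is submersive on the faces and corners, $W$ is a compact
oriented $(2n+1)$-manifold with corners and boundary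
\[
M=F_0\cup X'\cup F_1,\qquad F_\nu=\phi_\nu^{-1}(\theta)\cap E_\nu,\quad X'=W\cap P .
\]
By the normal form of $\Phi|_P$, each circle of $P$ contains exactly one point of $X'$.
So $X'$ is a section of $P$, and $X'\cong X\cong K_0\times[0,1]$. Near $W$ there is a
vector field tangent to all faces on which $d\Phi$ is $1$. Its flow moves $W$ to
$W^+=\Phi^{-1}(\theta+\epsilon)$ for small $\epsilon>0$. The manifold $W^+$ is disjoint
from $W$, and the push-off $W\to W^+$ induces the positive push-offs on $F_0$ and $F_1$.

\subsection{The isotropic subspace}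

Let
\[
I=\{(x_0,x_1)\in V:\ x_0=x_1\text{ in }H_n(W)\}.
\]
Let $(x_0,x_1),(y_0,y_1)\in I$. Use the same letters for representing cycles, and choose
chains $\xi,\eta$ in $W$ with $\partial\xi=x_1-x_0$ and $\partial\eta=y_1-y_0$. Let
$\eta^+\subset W^+$ be the push-off of $\eta$. As $H_n(S)=0$, there are chains in $S$ with
$\partial c_\nu=x_\nu$ and $\partial d_\nu=y_\nu^+$; take $c_\nu$ transverse to $y_\nu^+$.
Orient $[p,q]\times u$ so that its boundary is $u\times\{q\}-u\times\{p\}$. In
$S\times\mathbf R$ consider the $(n+1)$-cycles
\begin{align*}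
z&=c_0\times\{-\tfrac12\}+[-\tfrac12,0]\times x_0+\xi+[1,\tfrac32]\times x_1
-c_1\times\{\tfrac32\},\\
z'&=d_0\times\{-1\}+[-1,0]\times y_0^++\eta^++[1,2]\times y_1^+-d_1\times\{2\}
\end{align*}
(Figure~\ref{fig:cycles}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.5cm,y=0.8cm]
\draw[gray] (0,-0.7)--(0,3.7) (1,-0.7)--(1,3.7);
\draw[thick] (-0.5,0) rectangle (1.5,2);
\draw[thick,dashed] (-1,1) rectangle (2,3);
\fill (-0.5,1) circle (2pt);
\fill (1.5,1) circle (2pt);
\node[left] at (-0.5,0.4) {$c_0$};
\node[right] at (1.5,0.4) {$-c_1$};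
\node[left] at (-1,2) {$d_0$};
\node[right] at (2,2) {$-d_1$};
\node[below] at (0.5,0) {$\xi$};
\node[above] at (0.5,3) {$\eta^+$};
\node[below] at (-0.25,0) {$x_0$};
\node[below] at (1.25,0) {$x_1$};
\node[above] at (-0.5,3) {$y_0^+$};
\node[above] at (1.5,3) {$y_1^+$};
\node at (-1,-1.1) {\footnotesize $-1$};
\node at (-0.5,-1.1) {\footnotesize $-\frac12$};
\node at (0,-1.1) {\footnotesize $0$};
\node at (1,-1.1) {\footnotesize $1$};
\node at (1.5,-1.1) {\footnotesize $\frac32$};
\node at (2,-1.1) {\footnotesize $2$};
\end{tikzpicture}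
\caption{Schematic picture of the two cycles in $S\times\mathbf R$; the horizontal
coordinate is the one in $\mathbf R$. The cycle $z$ (solid) consists of a chain $\xi$ in
$W$ between levels $0$ and $1$, cylinders over its ends $x_0,x_1$, and chains $c_0,c_1$
that close it up. The cycle $z'$ (dashed) is built in the same way in the push-off $W^+$,
but is closed up farther out, by $d_0,d_1$. They meet only where $c_0$ and $c_1$ cross the
cylinders over $y_0^+$ and $y_1^+$ (dots); these intersections count linking numbers.}
\label{fig:cycles}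
\end{figure}

Since $W\cap W^+=\emptyset$, the chains $\xi$ and $\eta^+$ are disjoint, and so are
$x_\nu$ and $y_\nu^+$; moreover $\xi$ does not meet the cylinders over $y_\nu^+$, and
$\eta^+$ does not meet those over $x_\nu$. The chains $d_\nu$ lie at levels not reached by
$z$. So the only intersections are those of $c_0\times\{-\frac12\}$ with
$[-1,0]\times y_0^+$ and of $-c_1\times\{\frac32\}$ with $[1,2]\times y_1^+$. Apart from the
minus sign in front of $c_1$, both have the same local form. Hence, with a sign $\pm$
depending only on $n$,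
\[
z\cdot z'=\pm\bigl(\mathrm{lk}(x_0,y_0^+)-\mathrm{lk}(x_1,y_1^+)\bigr)
=\pm\bigl(A_0(x_0,y_0)-A_1(x_1,y_1)\bigr).
\]
The left side is $0$ because $H_{n+1}(S\times\mathbf R)=0$. So $B$ vanishes on $I\times I$.

\subsection{The dimension of the isotropic subspace}

The manifold $M$ is closed and oriented of dimension $2n$, so its intersection form on
$H_n(M)$ is nondegenerate. Let $L=\ker(H_n(M)\to H_n(W))$. It is the image of
$\partial:H_{n+1}(W,M)\to H_n(M)$. For $w\in H_{n+1}(W,M)$ and $x\in H_n(M)$ the
intersection number $\partial w\cdot x$ equals, up to sign, the value of the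
Poincar\'e--Lefschetz pairing $H_{n+1}(W,M)\times H_n(W)\to\mathbf Q$ on $w$ and the image
of $x$. That pairing is nondegenerate, so $L^\perp=L$, and
$\dim L=\frac12\dim H_n(M)$.

If $K_0$ and $K_1$ were spheres and $n\ge 2$, then $H_n(M)$ would be $V_0\oplus V_1$ and
$I$ would be $L$, up to a sign. In general the homology of the knots enters, and we have
to see that its two effects cancel. Let $K=K_0$, identified with $\partial F_0$,
$\partial F_1$ and the factor of $X'\cong K\times[0,1]$. Let
$i_\nu:H_n(K)\to V_\nu$ and $j_\nu:V_\nu\to H_n(M)$ be induced by inclusions, and put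
$j(x_0,x_1)=j_1x_1-j_0x_0$, $J=\operatorname{im}j\subset H_n(M)$. Then $I=j^{-1}(L)$.

\paragraph{$\ker i_0=\ker i_1$.}
The kernel of $i_\nu$ is the image of $H_{n+1}(F_\nu,\partial F_\nu)\cong H^{n-1}(F_\nu)$.
For $n\ge2$ this group is $0$. For $n=1$ it is spanned by the fundamental class, so
$\ker i_\nu=\mathbf Q[\partial F_\nu]$; and $[\partial F_0]$ corresponds to
$[\partial F_1]$ through $X'$, because $\partial X=K_0-K_1$. Put
$\kappa=\operatorname{rank}i_0=\operatorname{rank}i_1$.

\paragraph{$\dim\ker j=\kappa$.}
By the Mayer--Vietoris sequence of $M=(F_0\sqcup F_1)\cup X'$, $j(x_0,x_1)=0$ if and only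
if there are classes in $H_n(\partial F_0)$ and $H_n(\partial F_1)$ that map to $-x_0$ and
$x_1$ and add up to $0$ in $H_n(X')=H_n(K)$. So $\ker j=\{(i_0c,i_1c):c\in H_n(K)\}$. Its
dimension is $\dim H_n(K)-\dim(\ker i_0\cap\ker i_1)=\kappa$.

\paragraph{$\dim J^\perp=\kappa$.}
By duality for $(F_\nu,\partial F_\nu)$, a class in $H_n(M)$ is orthogonal to
$\operatorname{im}j_\nu$ if and only if it maps to $0$ in $H_n(F_\nu,\partial F_\nu)$.
Since $H_n(M,X')=H_n(F_0,\partial F_0)\oplus H_n(F_1,\partial F_1)$, this gives
\[
J^\perp=\ker\bigl(H_n(M)\to H_n(M,X')\bigr)=\operatorname{im}\bigl(H_n(X')\to H_n(M)\bigr)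
=j_0i_0H_n(K).
\]
Moreover $j_0$ is injective on $i_0H_n(K)$. For if $j_0i_0c=0$, then $(i_0c,0)\in\ker j$,
so $(i_0c,0)=(i_0c',i_1c')$ for some $c'$. Then $c'\in\ker i_1=\ker i_0$, and
$i_0c=i_0c'=0$.

\paragraph{Conclusion.}
We have $\dim J=\dim V-\kappa$ and $\dim H_n(M)=\dim J+\dim J^\perp=\dim V$, hence
$\dim L=\frac12\dim V$. Therefore
\[
\dim I=\dim\ker j+\dim(L\cap J)\ge\kappa+\bigl(\dim L+\dim J-\dim H_n(M)\bigr)
=\tfrac12\dim V .
\]
This proves Proposition~\ref{prop:isotropic}. \qed

\section{From signatures to a product of cotangents}\label{sec:signatures}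

Extend a bilinear form $A$ on $V$ to a sesquilinear form on $V\otimes\mathbf C$, linear in
the first variable. Let $A^*(x,y)=\overline{A(y,x)}$. For $|u|=1$ the form
\[
H_u(A)=uA+\bar uA^*
\]
is hermitian. We first diagonalize $A_f$. Then we compare signatures and average.

\begin{lemma}\label{lem:diag}
Over $\mathbf C$, the Seifert form of $f=\sum_jz_j^{a_j}$ is diagonalizable, with
diagonal entries
\[
\alpha_k=\sigma_n\prod_ja_j\bigl(1-e(k_j/a_j)\bigr),\qquad
k=(k_1,\dots,k_{n+1}),\quad 1\le k_j\le a_j-1.
\]
With $s(k)=\sum_jk_j/a_j$ we have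
$\alpha_k/|\alpha_k|=\sigma_n(-i)^{n+1}e^{\pi is(k)}$.
\end{lemma}

\begin{proof}
The matrix $\Lambda_a$ becomes cyclic after adding one vector. Let $e_1,\dots,e_{a-1}$ be
the basis with matrix $\Lambda_a$, and let $e_0=-\sum_{k\ge1}e_k$. For indices in
$\mathbf Z/a$,
\[
\Lambda_a(e_k,e_l)=\delta_{l,k}-\delta_{l,k+1}.
\]
For $k,l\ne0$ this is the definition. The right side has zero row and column sums over
$\mathbf Z/a$, so the formula also holds when $e_0$ is involved. Put
$v_q=\sum_{k\in\mathbf Z/a}e(qk/a)\,e_k$. As $v_0=0$, Fourier inversion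
$e_k=\frac1a\sum_qe(-qk/a)v_q$ shows that $v_1,\dots,v_{a-1}$ span, hence form a basis.
Moreover
\[
\Lambda_a(v_q,v_r)=\sum_{k\in\mathbf Z/a}e(qk/a)\bigl(e(-rk/a)-e(-r(k+1)/a)\bigr)
=a\,\delta_{qr}\bigl(1-e(-r/a)\bigr).
\]
Writing $r=a-k$, the diagonal entries of $\Lambda_a$ are $a(1-e(k/a))$,
$1\le k\le a-1$. With \eqref{eq:sakamoto} the first claim follows. The second follows
from $1-e(x)=2\sin(\pi x)\cdot(-i)\,e^{\pi ix}$, where $\sin(\pi x)>0$ for $0<x<1$.
\end{proof}

\begin{lemma}\label{lem:sign}
If $K_f$ and $K_g$ are cobordant with \eqref{eq:product}, then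
$\operatorname{sign}H_u(A_f)=\operatorname{sign}H_u(A_g)$ for all but finitely many $u$
with $|u|=1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:diag}, $H_u(A_f)$ is diagonal with entries $2\,\mathrm{Re}(u\alpha_k)$,
and $\alpha_k\ne0$. The same holds for $g$. So $H_u(A_f)$ and $H_u(A_g)$ are nondegenerate
for all but finitely many $u$. For such $u$ the nondegenerate form
$H_u(A_f)\oplus(-H_u(A_g))$ vanishes on the subspace $I\otimes\mathbf C$ of
Proposition~\ref{prop:isotropic}. An isotropic subspace has dimension at most the number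
of positive and at most the number of negative squares. As $\dim I$ is at least half the
total dimension, these numbers are equal, and the signature is $0$.
\end{proof}

\begin{lemma}\label{lem:cotsum}
For every odd $\ell$,\quad
$\displaystyle\sum_ke^{\pi i\ell s(k)}=i^{\,n+1}P_f(\ell)$.
\end{lemma}

\begin{proof}
The sum over the box of all $k$ factors as $\prod_j\sum_{k=1}^{a_j-1}e^{\pi i\ell k/a_j}$.
Let $\zeta=e(\ell/2a)$. Then $\zeta^a=e^{\pi i\ell}=-1$ because $\ell$ is odd; in
particular $\zeta\ne1$. So
\[
\sum_{k=1}^{a-1}\zeta^k=\frac{\zeta-\zeta^a}{1-\zeta}=\frac{1+\zeta}{1-\zeta}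
=i\cot\frac{\pi\ell}{2a}. \qedhere
\]
\end{proof}

\begin{proposition}\label{prop:average}
For every Brieskorn--Pham polynomial $f$ in $n+1$ variables,
\[
\frac14\int_0^{2\pi}\operatorname{sign}H_{e^{-i\psi}}(A_f)\,e^{i\psi}\,d\psi
=\sigma_n\prod_j\cot\frac{\pi}{2a_j}.
\]
Consequently (iii) implies (v) in Theorem~\ref{thm:main}.
\end{proposition}

\begin{proof}
We have
$\operatorname{sign}H_{e^{-i\psi}}(A_f)=\sum_k\operatorname{sgn}\cos(\arg\alpha_k-\psi)$.
By \eqref{eq:square} the left side is $\sum_k\alpha_k/|\alpha_k|$. By
Lemmas~\ref{lem:diag} and~\ref{lem:cotsum} this is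
$\sigma_n(-i)^{n+1}i^{\,n+1}P_f(1)=\sigma_nP_f(1)$. If $K_f$ and $K_g$ are cobordant with
\eqref{eq:product}, the integrands for $f$ and $g$ agree except at finitely many $\psi$ by
Lemma~\ref{lem:sign}, so $P_f(1)=P_g(1)$; the sign $\sigma_n$ is common to both, since it
depends only on $n$. If \eqref{eq:product} fails, we saw in Section~\ref{sec:facts} that
$f$ and $g$ have the same exponents.
\end{proof}

\section{Independence of the cotangents}\label{sec:cot}

For $a\ge2$ and $\ell$ coprime to $2a$ put
\[
F_a(\ell)=\log\Bigl|\cot\frac{\pi\ell}{2a}\Bigr|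
=\log\bigl|1+e(\ell/2a)\bigr|-\log\bigl|1-e(\ell/2a)\bigr| .
\]
It is finite and depends only on $\ell$ mod $2a$. We have $F_2=0$ and
$F_3=\frac12\log3$, constant. As we shall see, a multiplicative relation among the
cotangents becomes, after Galois conjugation, a linear relation among the functions
$F_a$. To show that a coefficient vanishes we sum the relation against a character.
Three requirements fix the choice of the character.
\begin{itemize}
\item $F_a$ is an even function of $\ell$, so only even characters can see it.
\item Only characters of conductor dividing $2a'$ can see $F_{a'}$. So a character with as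
large a conductor as possible will see only few of the $F_{a'}$.
\item The sum of the character against $F_a$ must be nonzero. It will be expressed by
$L(1,\bar\chi)$.
\end{itemize}
So we want even primitive characters modulo $2a$. If $a$ is odd there are no primitive
characters modulo $2a$ at all, since $(\mathbf Z/2a)^*\cong(\mathbf Z/a)^*$, and we use
the modulus $a$. We treat all even $a$ first, then the odd ones, each time starting with
the largest $a$.

\begin{lemma}\label{lem:chars}
{\rm(a)} If $a\ge4$ is even, there is an even primitive character mod $2a$.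

\noindent{\rm(b)} If $a\ge5$ is odd, there is an even primitive character mod $a$.
\end{lemma}

For $a=2$ and $a=3$ the moduli $4$ and $3$ have only the odd nontrivial character. This
agrees with $F_2$ and $F_3$ being constant.

\begin{proof}
A character mod $m$ is primitive if and only if for every prime $p\mid m$ it is nontrivial
on the kernel of reduction mod $m/p$. By the Chinese remainder theorem, products of
primitive characters modulo the prime powers exactly dividing $m$ are therefore primitive.

\emph{Odd prime powers $p^e$.} A faithful character $\psi$ of the cyclic group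
$(\mathbf Z/p^e)^*$ is primitive and odd. If $p^e\ne3$, then $\psi^2$ is even and
primitive. Indeed, its kernel is $\{\pm1\}$. For $e\ge2$ the kernel of reduction mod
$p^{e-1}$ has odd order $p$, so it is not contained in $\{\pm1\}$. For $e=1$ we have
$p-1>2$, so $\psi^2\ne1$.

\emph{Powers of $2$.} The nontrivial character mod $4$ is primitive and odd. For $k\ge3$,
$(\mathbf Z/2^k)^*=\{\pm1\}\times\langle5\rangle$ with $5$ of order $2^{k-2}$, and the
kernel of reduction mod $2^{k-1}$ is generated by $1+2^{k-1}=5^{2^{k-3}}$. So every
character with $\chi(5)$ a primitive $2^{k-2}$-th root of unity is primitive, and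
$\chi(-1)=\pm1$ is arbitrary.

(a) If $8\mid2a$, take any primitive characters at the odd primes and choose the parity at
$2$ so that the product is even. Otherwise $2a=4m$ with $m\ge3$ odd. As the primitive
character mod $4$ is odd, we need an odd primitive character mod $m$. Let $r$ be the
number of primes dividing $m$. If $r$ is odd, take all factors odd. If $r$ is even, then
$r\ge2$, and some prime power $p^e\ne3$ exactly divides $m$; take the factor there even
and the others odd.

(b) Let $r$ be the number of primes dividing $a$. If $r$ is even, take all factors odd. If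
$r$ is odd, some prime power $p^e\ne3$ exactly divides $a$, because $a\ne3$; take the
factor there even and the others odd.
\end{proof}

\begin{lemma}\label{lem:S}
Let $\chi$ be an even nontrivial primitive character mod $m$. Then
\[
S(\chi):=\sum_{\ell\in(\mathbf Z/m)^*}\chi(\ell)\log|1-e(\ell/m)|
=-\tau(\chi)\,L(1,\bar\chi)\ne0 .
\]
\end{lemma}

\begin{proof}
For $x\notin\mathbf Z$ we have $\log|1-e(x)|=-\sum_{k\ge1}\frac{\cos2\pi kx}{k}$. As
$\chi$ is even, $\sum_\ell\chi(\ell)\cos(2\pi k\ell/m)=\sum_\ell\chi(\ell)e(k\ell/m)$. By
\eqref{eq:gauss},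
\[
S(\chi)=-\sum_{k\ge1}\frac1k\sum_\ell\chi(\ell)e(k\ell/m)
=-\tau(\chi)\sum_{k\ge1}\frac{\bar\chi(k)}k=-\tau(\chi)L(1,\bar\chi).
\]
Both factors are nonzero by the facts recalled in Section~\ref{sec:facts}.
\end{proof}

\begin{lemma}\label{lem:pair}
{\rm(a)} If $a\ge4$ is even and $\chi$ is even and primitive mod $2a$, then
$\displaystyle\sum_{\ell\in(\mathbf Z/2a)^*}\chi(\ell)F_a(\ell)=-2S(\chi)\ne0$.

\noindent{\rm(b)} If $a\ge5$ is odd and $\chi$ is even and primitive mod $a$, then
$\displaystyle\sum_{\ell\in(\mathbf Z/2a)^*}\chi(\ell)F_a(\ell)=(2\chi(2)-1)S(\chi)\ne0$.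
\end{lemma}

\begin{proof}
A primitive character modulo a number larger than $1$ is nontrivial, so
Lemma~\ref{lem:S} applies. In both cases we rewrite $1+e(\ell/2a)$ as a value of $1-e(x)$.

(a) Since $a$ is even, the kernel of $(\mathbf Z/2a)^*\to(\mathbf Z/a)^*$ is $\{1,1+a\}$.
As $\chi$ is primitive it is nontrivial there, so $\chi(1+a)=-1$. For odd $\ell$ we have
$\ell(1+a)\equiv\ell+a$ mod $2a$, hence $1+e(\ell/2a)=1-e(\ell(1+a)/2a)$. Therefore
\[
\sum_\ell\chi(\ell)F_a(\ell)=\bigl(\chi(1+a)^{-1}-1\bigr)S(\chi)=-2S(\chi).
\]

(b) For odd $\ell$ put $\ell'=(\ell+a)/2$. Then $2\ell'\equiv\ell$ mod $a$ and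
$1+e(\ell/2a)=1-e(\ell'/a)$. Also
$1-e(\ell/2a)=\dfrac{1-e(\ell/a)}{1+e(\ell/2a)}$. So
\[
F_a(\ell)=2\log|1-e(\ell'/a)|-\log|1-e(\ell/a)| .
\]
Reduction identifies $(\mathbf Z/2a)^*$ with $(\mathbf Z/a)^*$, and there
$\ell\mapsto\ell'$ is division by $2$, so $\chi(\ell)=\chi(2)\chi(\ell')$. Hence the sum is
$2\chi(2)S(\chi)-S(\chi)$. It is nonzero because $|\chi(2)|=1$.
\end{proof}

\begin{proposition}\label{prop:linear}
Let $c_a$ $(a\ge3)$ be real numbers, almost all zero, and let $N$ be divisible by $2a$
whenever $c_a\ne0$. Suppose that $\sum_ac_aF_a(\ell)=C$ is constant for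
$\ell\in G=(\mathbf Z/N)^*$. Then $c_a=0$ for all $a\ge4$, and $\frac{c_3}2\log3=C$. In
particular, if $C=0$, then all $c_a$ are zero.
\end{proposition}

\begin{proof}
Let $\chi\ne1$ be a character of $G$ of conductor $m$, and let $c_{a'}\ne0$. The function
$F_{a'}$ is invariant under the kernel of the surjection $G\to(\mathbf Z/2a')^*$. So
$\sum_G\chi F_{a'}=0$ unless $\chi$ is trivial on this kernel, that is, unless $m\mid2a'$.
If $m\mid2a'$, then
\begin{equation}\label{eq:descend}
\sum_{\ell\in G}\chi(\ell)F_{a'}(\ell)=\frac{|G|}{|(\mathbf Z/2a')^*|}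
\sum_{\ell\in(\mathbf Z/2a')^*}\chi(\ell)F_{a'}(\ell).
\end{equation}
Moreover $\sum_G\chi\cdot C=0$. Below, a primitive character modulo a divisor $m$ of $N$ is
regarded as a character of $G$; its conductor is $m$.

\emph{Even $a\ge4$.} Suppose that $c_a\ne0$ for some even $a\ge4$, and take the largest
such $a$. Let $\chi$ be even and primitive mod $2a$ (Lemma~\ref{lem:chars}). If
$c_{a'}\ne0$ and $2a\mid2a'$, then $a'$ is even and $a'\ge a$, so $a'=a$. Summing the
relation against $\chi$ and using \eqref{eq:descend}, we get
$c_a\sum_{(\mathbf Z/2a)^*}\chi F_a=0$. This contradicts Lemma~\ref{lem:pair}(a). So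
$c_a=0$ for all even $a\ge4$.

\emph{Odd $a\ge5$.} Suppose that $c_a\ne0$ for some odd $a\ge5$, and take the largest such
$a$. Let $\chi$ be even and primitive mod $a$ (Lemma~\ref{lem:chars}). If $c_{a'}\ne0$ and
$a\mid2a'$, then $a'$ is odd by the even case, and $a\mid a'$, so $a'=a$. As before,
$c_a\sum_{(\mathbf Z/2a)^*}\chi F_a=0$, which contradicts Lemma~\ref{lem:pair}(b).

Only $c_3$ remains, and $c_3F_3=\frac{c_3}2\log3=C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:indep}]
Suppose $\prod_{a\ge3}(\cot\frac\pi{2a})^{c_a}=1$ with integers $c_a$, almost all zero, and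
let $N$ be divisible by $2a$ whenever $c_a\ne0$. The numbers
\[
i\cot\frac{\pi}{2a}=\frac{1+e(1/2a)}{1-e(1/2a)}
\]
with $c_a\ne0$ lie in $\mathbf Q(e(1/N))$ and satisfy
$\prod_a(i\cot\frac\pi{2a})^{4c_a}=1$; the factor $4$ in the exponent removes $i$. For
$\ell\in(\mathbf Z/N)^*$ the automorphism $e(1/N)\mapsto e(\ell/N)$ maps
$i\cot\frac{\pi}{2a}$ to $i\cot\frac{\pi\ell}{2a}$. Apply it and take logarithms of
absolute values: $\sum_ac_aF_a(\ell)=0$ for all $\ell\in(\mathbf Z/N)^*$. By
Proposition~\ref{prop:linear} with $C=0$, all $c_a$ are zero.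
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, (v)$\Rightarrow$(i)]
Let $c_a=\#\{j:a_j=a\}-\#\{j:b_j=a\}$. Since $\cot\frac\pi4=1$, (v) says
$\prod_{a\ge3}(\cot\frac\pi{2a})^{c_a}=1$. By Theorem~\ref{thm:indep}, $c_a=0$ for all
$a\ge3$. Both polynomials have $n+1$ exponents, so $c_2=0$ as well.
\end{proof}

With Proposition~\ref{prop:average} and the immediate implications listed in the plan
of the proof, this completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
Under \eqref{eq:product}, the geometry enters only through the function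
$u\mapsto\operatorname{sign}H_u(A_f)$. So already this function, and even the single number
$P_f(1)$, determines the exponents among Brieskorn--Pham polynomials in $n+1$ variables.
\end{remark}

\section{Proportional signatures}\label{sec:prop}

For a Brieskorn--Pham polynomial $f$ in $n+1$ variables define
$\delta_f:\mathbf R/2\mathbf Z\to\mathbf Z$ by
\[
\delta_f(s)=\#\{k:s(k)\equiv s\}-\#\{k:s(k)\equiv s+1\}\pmod 2 .
\]
This function records the jumps of the signature. Let $\beta$ be an argument of
$\sigma_n(-i)^{n+1}$, so that $\arg\alpha_k\equiv\beta+\pi s(k)$ mod $2\pi$. As $\psi$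
increases through $\beta+\pi s+\frac\pi2$, the sign of $\cos(\arg\alpha_k-\psi)$ changes
from $+$ to $-$ if $s(k)\equiv s$, from $-$ to $+$ if $s(k)\equiv s+1$, and not at all
otherwise. So $\operatorname{sign}H_{e^{-i\psi}}(A_f)$ jumps by $-2\delta_f(s)$. As this
signature changes sign under $\psi\mapsto\psi+\pi$, it is determined, outside its jumps, by
$\delta_f$.

Hence, for $f$ and $g$ in the same number of variables, $\delta_f=\delta_g$ only if the
exponents agree: the signatures are then equal outside finitely many $u$, which gives (v)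
by Proposition~\ref{prop:average}, hence (i). The example in the introduction says
$\delta_{x^3+y^3+z^3}=3\,\delta_{x^3+y^2+z^2}$. The general case is as follows; unions of
multisets add multiplicities.

\begin{theorem}\label{thm:prop}
Let $f=\sum_{j=1}^{n+1}z_j^{a_j}$ and $g=\sum_{j=1}^{n+1}z_j^{b_j}$ be Brieskorn--Pham
polynomials in $n+1$ variables and let $m,m'$ be nonzero integers. Then
$m\,\delta_f=m'\,\delta_g$ if and only if, after possibly exchanging $(f,m)$ and $(g,m')$,
there are an integer $t\ge0$ and a multiset $E$ such that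
\[
\{a_j\}=E\cup\{\underbrace{3,\dots,3}_{2t}\},\qquad
\{b_j\}=E\cup\{\underbrace{2,\dots,2}_{2t}\},\qquad m'=3^tm,
\]
with $3\in E$ if $t>0$.
\end{theorem}

\begin{proof}
\emph{Reduction to $P_f$ and $P_g$.} Let $D$ be a common multiple of all $a_j$ and $b_j$.
Then $\delta_f$ and $\delta_g$ are supported on the finite group
$\frac1D\mathbf Z/2\mathbf Z$, whose characters are $s\mapsto e^{\pi i\ell s}$ with $\ell$
mod $2D$. For odd $\ell$, replacing $s$ by $s+1$ multiplies $e^{\pi i\ell s}$ by $-1$, so
Lemma~\ref{lem:cotsum} gives
\[
\tfrac12\sum_s\delta_f(s)e^{\pi i\ell s}=\sum_ke^{\pi i\ell s(k)}=i^{\,n+1}P_f(\ell).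
\]
For even $\ell$ the transform of $\delta_f$ vanishes, since $\delta_f(s+1)=-\delta_f(s)$.
The same holds for $g$. By Fourier inversion, $m\delta_f=m'\delta_g$ if and only if
\begin{equation}\label{eq:propP}
m\,P_f(\ell)=m'\,P_g(\ell)\qquad\text{for all odd }\ell .
\end{equation}

\emph{Necessity.} Assume \eqref{eq:propP}. For $\ell=1$ both $P_f(1)$ and $P_g(1)$ are
positive, so $m'/m>0$. Let $c_a=\#\{j:a_j=a\}-\#\{j:b_j=a\}$. For every $\ell$ coprime to
$N=2\,\mathrm{lcm}(a_1,\dots,a_{n+1},b_1,\dots,b_{n+1})$, taking logarithms of absolute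
values in \eqref{eq:propP} gives $\sum_{a\ge3}c_aF_a(\ell)=\log(m'/m)$, since $F_2=0$. By
Proposition~\ref{prop:linear}, $c_a=0$ for $a\ge4$, and $m'/m=3^{c_3/2}$. This number is
rational, so $c_3=2t$ is even; after exchanging $(f,m)$ and $(g,m')$ if necessary, $t\ge0$.
Then $m'=3^tm$. Since $f$ and $g$ have equally many exponents, $c_2=-2t$. So the multisets
of exponents are as claimed, for some $E$.

Let $t>0$. Then $3$ is an exponent of $f$, so $P_f(3)=0$ because $\cot\frac\pi2=0$. By
\eqref{eq:propP}, $P_g(3)=0$. Hence $\cot\frac{3\pi}{2b_j}=0$ for some $j$, so $3/b_j$ is an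
odd integer. As $b_j\ge2$, we get $b_j=3$, and therefore $3\in E$.

\emph{Sufficiency.} The condition \eqref{eq:propP} is symmetric in $(f,m)$ and $(g,m')$, so
we may assume that the multisets are as displayed. For $t=0$ the claim is trivial. Let
$t>0$ and let $\ell$ be odd. If $3\nmid\ell$, then $\cot^2\frac{\pi\ell}6=3$ and
$\cot^2\frac{\pi\ell}4=1$, so $P_f(\ell)=3^tP_g(\ell)$ and \eqref{eq:propP} holds at $\ell$.
If $3\mid\ell$, then $\cot\frac{\pi\ell}6=0$. Since $3\in E$, both sides of
\eqref{eq:propP} vanish.
\end{proof}

The condition $3\in E$ cannot be dropped: $P_{x^3+y^3}(3)=0$, but $P_{x^2+y^2}(3)=1$, so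
$\delta_{x^3+y^3}$ and $\delta_{x^2+y^2}$ are not proportional.

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Cobordism of knots associated with complex hypersurface singularities},
\texttt{http://www2.math.kyushu-u.ac.jp/\allowbreak\textasciitilde
saeki/\allowbreak Cob-Alg-Knot20120413.pdf}

\bibitem{Sakamoto}
Sakamoto, \emph{The Seifert matrices of Milnor fiberings defined by holomorphic
functions}, J. Math. Soc. Japan \textbf{26} (1974).

\bibitem{AGV}
Arnold, Gusein-Zade, Varchenko, \emph{Singularities of Differentiable Maps II}.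

\end{thebibliography}

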